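# The Weyl calculus at the joint characteristic polynomial: a trace identity that detects commutativity

## 1. A Cayley–Hamilton polynomial for a pair of Hermitian matrices

A single matrix is annihilated by its characteristic polynomial. For a pair $\mathbf A=(A_1,A_2)$ of self-adjoint $n\times n$ matrices over $\mathbb C$, take as "characteristic polynomial" the function of $\lambda=(\lambda_1,\lambda_2)\in\mathbb R^2$
$$c_{\mathbf A}(\lambda)=\det\big[(A_1-\lambda_1I)^2+(A_2-\lambda_2I)^2\big],$$
which we call the joint characteristic polynomial. To substitute $\mathbf A$ for $\lambda$ we must choose an order for the products, and we choose the symmetric order of Weyl. Write $W_{\mathbf A}(f)$ for the result. If $A_1,A_2$ commute, then $W_{\mathbf A}(c_{\mathbf A})=0$, as one hopes. What about the converse? The first guess is that it holds: *only* commuting pairs satisfy this version of Cayley–Hamilton. That guess is the conjecture of these notes, taken from "The Weyl Calculus: Finite Dimensional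 Aspects":

> Let $n\in\mathbb N$. Then $W_{\mathbf A}(c_{\mathbf A})=0$ if and only if $A_1A_2=A_2A_1$.

The converse is known for $n=2$ and $n=3$. The guess is right for every $n$, and the trace alone sees it: we shall prove that $\operatorname{tr}W_{\mathbf A}(c_{\mathbf A})\ge0$ always, with equality if and only if $A_1A_2=A_2A_1$. First we fix the substitution precisely and test the guess by hand.

**Definition (Weyl calculus).** With $\xi\cdot\mathbf A=\xi_1A_1+\xi_2A_2$ and $\widehat f(\xi)=\frac1{2\pi}\int f(\lambda)e^{-i\xi\cdot\lambda}d\lambda$, put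
$$W_{\mathbf A}(f)=\frac1{2\pi}\int_{\mathbb R^2}e^{i\xi\cdot\mathbf A}\,\widehat f(\xi)\,d\xi ,$$
where $\widehat f$ is understood in the distributional sense for polynomials. On polynomials $W_{\mathbf A}$ is the linear map determined by
$$W_{\mathbf A}\big((\xi\cdot\lambda)^k\big)=(\xi\cdot\mathbf A)^k,\qquad \xi\in\mathbb R^2,\ k\ge0. \tag{1}$$

Comparing the coefficients of $\xi_1^j\xi_2^k$ in the identity (1) of degree $j+k$, we see that $W_{\mathbf A}(\lambda_1^j\lambda_2^k)$ is the average of all $\binom{j+k}{j}$ words with $j$ letters $A_1$ and $k$ letters $A_2$. For example, $W_{\mathbf A}(\lambda_1\lambda_2)=\frac12(A_1A_2+A_2A_1)$. Both sides of (1) are polynomial in $\xi$, so (1) also holds for $\xi\in\mathbb C^2$.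

*The case $n=1$.* Here $\mathbf A=(a_1,a_2)$ is a point of the plane, $W_{\mathbf A}(f)=f(a_1,a_2)$ and $c_{\mathbf A}(\lambda)=|\lambda-(a_1,a_2)|^2$, so $W_{\mathbf A}(c_{\mathbf A})=0$.

*Commuting pairs.* In a joint orthonormal eigenbasis, with joint eigenvalues $\lambda^{(1)},\dots,\lambda^{(n)}\in\mathbb R^2$, all words with the same letters agree, so $W_{\mathbf A}(f)=\operatorname{diag}(f(\lambda^{(j)}))$. Also $c_{\mathbf A}(\lambda)=\prod_j|\lambda-\lambda^{(j)}|^2$ vanishes at every $\lambda^{(j)}$. Hence $W_{\mathbf A}(c_{\mathbf A})=0$.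

The first case with content is $n=2$, and it can be done completely.

## 2. The $2\times2$ case in closed form

Let
$$\sigma_1=\begin{pmatrix}0&1\\1&0\end{pmatrix},\qquad \sigma_2=\begin{pmatrix}0&-i\\i&0\end{pmatrix},\qquad \sigma_3=\begin{pmatrix}1&0\\0&-1\end{pmatrix}$$
be the Pauli matrices; $\sigma_j^2=I$, they anticommute pairwise, and $[\sigma_1,\sigma_2]=2i\sigma_3$.

**Reduction.** This step brings any $2\times2$ pair to the form $(a\sigma_1,b\sigma_2)$ with $a,b\ge0$. Three operations are harmless.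

First, translation. If $A_j'=A_j+x_jI$, the binomial theorem gives $(\xi\cdot\mathbf A+\xi\cdot x)^k=W_{\mathbf A}\big((\xi\cdot\lambda+\xi\cdot x)^k\big)$, so $W_{\mathbf A'}(f)=W_{\mathbf A}(f(\cdot+x))$. Since $c_{\mathbf A'}(\lambda)=c_{\mathbf A}(\lambda-x)$, we get $W_{\mathbf A'}(c_{\mathbf A'})=W_{\mathbf A}(c_{\mathbf A})$, and the commutator is unchanged.

Second, rotation. If $A'_j=\sum_kR_{jk}A_k$ with $R\in SO(2)$, then $\xi\cdot\mathbf A'=(R^{T}\xi)\cdot\mathbf A$, so $W_{\mathbf A'}(f)=W_{\mathbf A}(f\circ R)$. Because $R$ preserves sums of squares (also of matrices), $c_{\mathbf A'}(\lambda)=c_{\mathbf A}(R^{-1}\lambda)$, and again $W_{\mathbf A'}(c_{\mathbf A'})=W_{\mathbf A}(c_{\mathbf A})$. The commutator is multiplied by $\det R=1$.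

Third, conjugating both matrices by a unitary $U$ leaves $c_{\mathbf A}$ unchanged and conjugates $W_{\mathbf A}(c_{\mathbf A})$ and $[A_1,A_2]$.

By translation we may assume that $A_1,A_2$ have trace $0$, that is, $A_j=x_j\cdot\sigma$ with $x_j\in\mathbb R^3$. Let $M$ be the real $3\times2$ matrix with columns $x_1,x_2$. Diagonalizing $M^{T}M$ by some $R\in SO(2)$, the two columns of $MR$ are orthogonal; so after a rotation of $\mathbb R^2$ we may assume $x_1\perp x_2$, with lengths $a,b\ge0$. Some $O\in SO(3)$ carries $x_1$ to $ae_1$ and $x_2$ to $be_2$, and every $O\in SO(3)$ is realized by a unitary conjugation, $U(x\cdot\sigma)U^*=(Ox)\cdot\sigma$. So $A_1=a\sigma_1$, $A_2=b\sigma_2$.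

**Computation.** Now
$$(a\sigma_1-\lambda_1)^2+(b\sigma_2-\lambda_2)^2=(a^2+b^2+|\lambda|^2)I-2a\lambda_1\sigma_1-2b\lambda_2\sigma_2 ,$$
and $\det(\alpha I-x\cdot\sigma)=\alpha^2-|x|^2$, so
$$c_{\mathbf A}(\lambda)=(a^2+b^2+|\lambda|^2)^2-4a^2\lambda_1^2-4b^2\lambda_2^2=|\lambda|^4+2(b^2-a^2)(\lambda_1^2-\lambda_2^2)+(a^2+b^2)^2. \tag{2}$$
We have $W_{\mathbf A}(\lambda_1^4)=a^4I$, $W_{\mathbf A}(\lambda_2^4)=b^4I$, $W_{\mathbf A}(\lambda_1^2)=a^2I$, $W_{\mathbf A}(\lambda_2^2)=b^2I$. Of the six words with two letters of each kind, $1122$, $2211$, $1221$, $2112$ each give $a^2b^2I$, while $1212$ and $2121$ each give $-a^2b^2I$, by anticommutation. Hence $W_{\mathbf A}(\lambda_1^2\lambda_2^2)=\frac{4-2}{6}a^2b^2I=\frac13a^2b^2I$. Altogether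
$$W_{\mathbf A}(c_{\mathbf A})=\Big[a^4+b^4+\tfrac23a^2b^2-2(a^2-b^2)^2+(a^2+b^2)^2\Big]I=\tfrac{20}3a^2b^2\,I. \tag{3}$$
With $\|\cdot\|_2$ the Hilbert–Schmidt norm, $\|[A_1,A_2]\|_2^2=\|2iab\,\sigma_3\|_2^2=8a^2b^2$. So for every $2\times2$ pair
$$\operatorname{tr}W_{\mathbf A}(c_{\mathbf A})=\tfrac{40}3a^2b^2=\tfrac53\,\|[A_1,A_2]\|_2^2 . \tag{4}$$
The guess survives, and (4) suggests aiming for the trace: show that $\operatorname{tr}W_{\mathbf A}(c_{\mathbf A})>0$ unless the pair commutes.

## 3. A nonnegative polynomial with negative Weyl trace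

A sensible first approach uses $c_{\mathbf A}\ge0$, which is clear because it is the determinant of a positive semidefinite matrix. If $W_{\mathbf A}$, or at least $\operatorname{tr}W_{\mathbf A}$, sent nonnegative polynomials to nonnegative values, then $\operatorname{tr}W_{\mathbf A}(c_{\mathbf A})\ge0$ would follow, and only strictness would be left.

This breaks already for $\mathbf A=(\sigma_1,\sigma_2)$. Section 2 with $a=b=1$ gives $W_{\mathbf A}(|\lambda|^2)=2I$ and $W_{\mathbf A}(|\lambda|^4)=(1+1+\frac23)I=\frac83I$. Take $f(\lambda)=(|\lambda|^2-2)^2\ge0$. Then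
$$W_{\mathbf A}(f)=\big(\tfrac83-4\cdot2+4\big)I=-\tfrac43I .$$
So $\operatorname{tr}W_{\mathbf A}$ is not a positive functional, and $c_{\mathbf A}\ge0$ by itself proves nothing. We need to know which property of a polynomial $f$ the functional $\operatorname{tr}W_{\mathbf A}$ does respect.

## 4. Harmonic polynomials and the Schur deficit

Put
$$Z=A_1+iA_2,$$
with eigenvalues $z_1,\dots,z_n$ counted with algebraic multiplicity, and identify $\mathbb R^2$ with $\mathbb C$ by $w=w_1+iw_2$; thus $f(z_j)$ means $f(\operatorname{Re}z_j,\operatorname{Im}z_j)$ and $\xi\cdot z_j=\xi_1\operatorname{Re}z_j+\xi_2\operatorname{Im}z_j$. Write $z=\lambda_1+i\lambda_2$.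

Formula (1) with $\xi=(1,\pm i)$ gives $W_{\mathbf A}(z^k)=Z^k$ and $W_{\mathbf A}(\bar z^k)=(Z^*)^k$. Taking traces,
$$\operatorname{tr}W_{\mathbf A}(z^k)=\sum_jz_j^k,\qquad \operatorname{tr}W_{\mathbf A}(\bar z^k)=\sum_j\bar z_j^{\,k}.$$
So $f\mapsto\operatorname{tr}W_{\mathbf A}(f)-\sum_jf(z_j)$ vanishes on all $z^k$ and $\bar z^k$. With $\Delta=\partial_1^2+\partial_2^2=4\partial_z\partial_{\bar z}$ we have $\Delta(z^j\bar z^k)=4jk\,z^{j-1}\bar z^{k-1}$. Hence $\Delta$ maps the polynomials *onto* the polynomials, and its kernel is spanned by the $z^k$ and $\bar z^k$. Therefore there is a unique linear functional $\Lambda$ on polynomials with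
$$\operatorname{tr}W_{\mathbf A}(f)=\sum_{j=1}^nf(z_j)+\Lambda(\Delta f). \tag{5}$$
The whole effect of noncommutativity on the trace passes through $\Delta f$.

What is $\Lambda(1)$? Take $f=|\lambda|^2$, $\Delta f=4$. Then $W_{\mathbf A}(f)=A_1^2+A_2^2=\frac12(ZZ^*+Z^*Z)$, whose trace is $\|Z\|_2^2$, so
$$4\Lambda(1)=\|Z\|_2^2-\sum_j|z_j|^2 .$$
Recall Schur's theorem: $Z=UTU^*$ with $U$ unitary and $T$ upper triangular with diagonal $z_1,\dots,z_n$. So $\|Z\|_2^2-\sum|z_j|^2$ is the sum of the squares of the moduli of the off-diagonal entries of $T$. It is $\ge0$, and it is $0$ if and only if $Z$ is normal: if it is $0$ then $T$ is diagonal, and a normal $Z$ can be unitarily diagonalized. Finally $[Z,Z^*]=-2i[A_1,A_2]$, so $Z$ is normal exactly when $A_1A_2=A_2A_1$. Thus $\Lambda(1)\ge0$, with equality exactly for commuting pairs.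

This points to a plan: show that $\Lambda$ is integration against a nonnegative density, and that $\Delta c_{\mathbf A}\ge0$. The example of Section 3 is no obstacle, since there $\Delta f=16|\lambda|^2-16$ is negative on the unit disc.

## 5. A logarithmic potential built from the spectra of $A_\theta$

To find the density we look for the logarithmic potential of the functional $\operatorname{tr}W_{\mathbf A}$. For $\theta\in\mathbb R$ let $\omega=(\cos\theta,\sin\theta)$ and
$$A_\theta=\cos\theta\,A_1+\sin\theta\,A_2=\tfrac12(e^{-i\theta}Z+e^{i\theta}Z^*),$$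
with eigenvalues $\mu_1(\theta)\le\dots\le\mu_n(\theta)$. By (1), $\operatorname{tr}W_{\mathbf A}((\omega\cdot\lambda)^k)=\sum_j\mu_j(\theta)^k$. So, projected to the direction $\omega$, the functional $\operatorname{tr}W_{\mathbf A}$ looks like unit point masses at $\mu_1(\theta),\dots,\mu_n(\theta)$.

Next recall Jensen's formula: if $h$ is a polynomial with $h(0)\ne0$ and zeros $u_k$ (with multiplicity), then
$$\frac1{2\pi}\int_0^{2\pi}\log|h(e^{i\tau})|\,d\tau=\log|h(0)|+\sum_{|u_k|<1}\log\frac1{|u_k|};$$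
zeros on the unit circle are allowed. For $h(u)=1+u$ and $\tau=2\theta$, where $|1+e^{2i\theta}|=2|\cos\theta|$, it says that $\log|2\cos\theta|$ has mean $0$. Hence for $z\ne w$ in the plane
$$\frac1{2\pi}\int_0^{2\pi}\log\big|2(z\cdot\omega-w\cdot\omega)\big|\,d\theta=\log|z-w| .$$
The planar potential of a point mass at $z$ is thus the mean over directions of one-dimensional logarithms of its projections. For $\operatorname{tr}W_{\mathbf A}$ the projections are the $\mu_j(\theta)$, so the natural candidate for its potential is the mean over $\theta$ of $\sum_j\log|2(\mu_j(\theta)-w\cdot\omega)|$. The candidate density is this mean minus $\sum_j\log|z_j-w|$. The point is that the integrand is the logarithm of the modulus of a *polynomial* in $e^{2i\theta}$, so that Jensen's formula decides the sign.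

**Theorem 1 (trace identity).** There is a measurable function $G=G_{\mathbf A}\ge0$ on $\mathbb C$, integrable and vanishing for $|w|>\|Z\|$, such that for every polynomial $f$ on $\mathbb R^2$
$$\operatorname{tr}W_{\mathbf A}(f)=\sum_{j=1}^nf(z_j)+\frac1{2\pi}\int_{\mathbb C}G\,\Delta f\,dA, \tag{6}$$
where $dA$ is area measure. Moreover $\int G\,dA=\frac\pi2\big(\|Z\|_2^2-\sum_j|z_j|^2\big)$, and this is $0$ if and only if $A_1A_2=A_2A_1$.

## 6. Proof of the trace identity

Write $X_w=Z-wI$ and $M=\|A_1\|+\|A_2\|$, so that $|\mu_j(\theta)|\le M$ for all $j$ and $\theta$.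

**Step 1: definition of $G$, and $G\ge0$.** This step produces the density and obtains its sign from Jensen's formula. For $w\notin\{z_1,\dots,z_n\}$ let
$$h_w(u)=\det(X_w+uX_w^*),$$
a polynomial in $u$ with $h_w(0)=\det X_w\ne0$. Define
$$L(w)=\frac1{2\pi}\int_0^{2\pi}\log|h_w(e^{i\tau})|\,d\tau,\qquad G(w)=L(w)-\log|\det X_w|,$$
and put $G(z_j)=0$ at the finitely many excluded points. Jensen's formula gives
$$G(w)=\sum_{|u_k|<1}\log\frac1{|u_k|}\ge0, \tag{7}$$
the sum being over the zeros $u_k$ of $h_w$ in the unit disc.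

This $L$ is the candidate of Section 5. Indeed $\operatorname{Re}(e^{-i\theta}w)=w\cdot\omega$, so
$$e^{-i\theta}X_w+e^{i\theta}X_w^*=2\big(A_\theta-(w\cdot\omega)I\big),$$
and $|\det(X_w+e^{2i\theta}X_w^*)|=|\det(e^{-i\theta}X_w+e^{i\theta}X_w^*)|$, because the two determinants differ by the factor $e^{in\theta}$ of modulus $1$. The substitution $\tau=2\theta$ preserves the mean over $[0,2\pi]$, so
$$L(w)=\frac1{2\pi}\int_0^{2\pi}\sum_{j=1}^n\log\big|2(\mu_j(\theta)-w\cdot\omega)\big|\,d\theta. \tag{8}$$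

*Integrability.* The integrand in (8) equals $\log|\det2(A_\theta-(w\cdot\omega)I)|$, a continuous function of $(\theta,w)$ with values in $[-\infty,\infty)$, so it is Borel. For fixed $\theta$ use coordinates $w=p\,\omega+q\,\omega^\perp$ with $\omega^\perp=(-\sin\theta,\cos\theta)$, so $w\cdot\omega=p$. If $|\mu|\le M$, then
$$\int_{\mathbb R}\big|\log|2(\mu-p)|\big|\,(1+|p|)^{-2}dp\le\int_{|s|\le1}\big|\log|2s|\big|\,ds+\int_{\mathbb R}\log\big(2(|p|+M+1)\big)(1+|p|)^{-2}dp=:C_M<\infty,$$
where the first integral covers $|p-\mu|\le1$ and the second $|p-\mu|\ge1$. A Schwartz function is bounded by a multiple of $(1+|w|)^{-4}\le(1+|p|)^{-2}(1+|q|)^{-2}$. So the integrand of (8), times any Schwartz function of $w$, is absolutely integrable over $[0,2\pi]\times\mathbb C$. Since $(1+|p|)^{-2}(1+|q|)^{-2}$ is bounded below by a positive constant, uniformly in $\theta$, on each compact $K$, the integrand is also absolutely integrable over $[0,2\pi]\times K$. By Fubini, $L$ is measurable and locally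 integrable. The same is true of $\log|\det X_w|=\sum_j\log|z_j-w|$, hence of $G$.

**Step 2: $G$ has compact support.** We show that $G(w)=0$ for $|w|>\|Z\|$, so that $G$ is integrable. Such a $w$ is not an eigenvalue of $Z$. Write $w=|w|e^{i\alpha}$. For $v\ne0$,
$$\operatorname{Re}e^{-i\alpha}\langle X_wv,v\rangle=\operatorname{Re}e^{-i\alpha}\langle Zv,v\rangle-|w|\,\|v\|^2\le(\|Z\|-|w|)\|v\|^2<0,$$
so $\langle X_wv,v\rangle\ne0$. If $h_w(u)=0$, there is $v\ne0$ with $X_wv=-uX_w^*v$, and then
$$\langle X_wv,v\rangle=-u\langle X_w^*v,v\rangle=-u\,\overline{\langle X_wv,v\rangle},$$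
whence $|u|=1$. So $h_w$ has no zero in $|u|<1$, and (7) gives $G(w)=0$. Being locally integrable with compact support, $G\in L^1$.

Since $X_w=(Z-w_0I)-(w-w_0)I$, the same argument for $Z-w_0I$ shows
$$G(w)=0\quad\text{whenever }|w-w_0|>\|Z-w_0I\|. \tag{9}$$

*Example.* Let $\mathbf A=(\sigma_1,\sigma_2)$. Then $Z=\begin{pmatrix}0&2\\0&0\end{pmatrix}$, and for $w=re^{i\alpha}$ with $r>0$,
$$h_w(u)=\det\begin{pmatrix}-w-u\bar w&2\\2u&-w-u\bar w\end{pmatrix}=(w+u\bar w)^2-4u.$$
With $u=e^{2i\alpha}v$ the equation $h_w(u)=0$ becomes $r^2(1+v)^2=4v$, that is, $v^2+(2-4/r^2)v+1=0$. The product of the roots is $1$. For $r\ge1$ the discriminant $16r^{-4}-16r^{-2}$ is $\le0$ and both roots lie on the unit circle, so $G=0$. For $0<r<1$ the roots are real and positive, and the smaller one is $v=e^{-2x}$ with $v^{1/2}+v^{-1/2}=2/r$, that is, $\cosh x=1/r$. So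
$$G(w)=2\operatorname{arccosh}(1/r)\ \ (0<r<1),\qquad G(w)=0\ \ (r\ge1).$$
Integrating by parts with $\frac{d}{dr}\operatorname{arccosh}(1/r)=-\frac1{r\sqrt{1-r^2}}$,
$$\int G\,dA=4\pi\int_0^1\operatorname{arccosh}(1/r)\,r\,dr=2\pi\int_0^1\frac{r\,dr}{\sqrt{1-r^2}}=2\pi=\frac\pi2\big(\|Z\|_2^2-0\big),$$
as Theorem 1 predicts. In the same way
$$\frac1{2\pi}\int G\,|w|^2dA=2\int_0^1\operatorname{arccosh}(1/r)\,r^3dr=\frac12\int_0^1\frac{r^3\,dr}{\sqrt{1-r^2}}=\frac13.$$
By (2), $c_{\mathbf A}=|\lambda|^4+4$ and $\Delta c_{\mathbf A}=16|\lambda|^2$, so the right side of (6) is $2\cdot4+\frac{16}3=\frac{40}3$, in agreement with (4). For $f=(|\lambda|^2-2)^2$ from Section 3 it is $2\cdot4+\frac{16}3-16=-\frac83=\operatorname{tr}(-\frac43I)$, also as it should be: the density sits exactly on the disc where $\Delta f<0$.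

**Step 3: the Fourier form of the identity.** The purpose of this step is to prove (6) for plane waves. For $f(\lambda)=e^{i\xi\cdot\lambda}$ it reads as follows: for all $\xi\in\mathbb R^2$,
$$\frac1{2\pi}\int_{\mathbb C}G(w)\,(-|\xi|^2)\,e^{i\xi\cdot w}\,dA(w)=\operatorname{tr}e^{i\xi\cdot\mathbf A}-\sum_je^{i\xi\cdot z_j}. \tag{10}$$
We test both sides against an arbitrary $a\in C_c^\infty(\mathbb R^2\setminus\{0\})$. Let
$$\psi(w)=\int_{\mathbb R^2}a(\xi)e^{i\xi\cdot w}\,d\xi,$$
a Schwartz function with $\Delta\psi(w)=\int a(\xi)(-|\xi|^2)e^{i\xi\cdot w}d\xi$. We compute the integrals of $\log|\det X_w|$ and of $L$ against $\Delta\psi$, in Steps 3a and 3b.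

**Step 3a: the potential of the points $z_j$.** The function $\frac1{2\pi}\log|w|$ is the fundamental solution of $\Delta$. Concretely, Green's identity on $\varepsilon<|w|<R$ turns $\int\log|w|\,\Delta\psi\,dA$ into boundary terms. Those on $|w|=R$ vanish as $R\to\infty$ because $\psi$ is Schwartz. Those on $|w|=\varepsilon$ are $-\varepsilon\log\varepsilon\int_0^{2\pi}\partial_r\psi\,d\phi+\int_0^{2\pi}\psi\,d\phi\to2\pi\psi(0)$. Translating to each $z_j$ and summing,
$$\int\log|\det X_w|\,\Delta\psi\,dA=2\pi\sum_j\psi(z_j)=2\pi\int a(\xi)\sum_je^{i\xi\cdot z_j}\,d\xi. \tag{11}$$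

**Step 3b: the potential $L$.** We show that $L$ is the logarithmic potential of $\operatorname{tr}W_{\mathbf A}$, by reducing to one dimension for each $\theta$. Fix $\theta$ and write $w=p\,\omega+q\,\omega^\perp$, $\xi=t\omega+s\omega^\perp$. Then
$$\Delta\psi(p\,\omega+q\,\omega^\perp)=\int g_p(s)e^{isq}\,ds,\qquad g_p(s)=\int-(t^2+s^2)\,a(t\omega+s\omega^\perp)e^{itp}\,dt,$$
with $g_p\in C_c^\infty(\mathbb R)$. By Fourier inversion $\int_{\mathbb R}\Delta\psi(p\,\omega+q\,\omega^\perp)\,dq=2\pi g_p(0)=2\pi P(p)$, where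
$$P(p)=\int_{\mathbb R}b(t)e^{itp}\,dt,\qquad b(t)=-t^2a(t\omega).$$
Since $a$ vanishes near $0$, $b\in C_c^\infty(\mathbb R\setminus\{0\})$. So we may put $b_1(t)=b(t)/(it)$ and $P_1(p)=\int b_1(t)e^{itp}dt$; both $P$ and $P_1$ are Schwartz functions, and $P_1'=P$.

Let $\mu\in\mathbb R$. With $s=p-\mu$, integrate by parts on $|s|>\varepsilon$:
$$\int_{|s|>\varepsilon}\log|2s|\,P(\mu+s)\,ds=\log(2\varepsilon)\big(P_1(\mu-\varepsilon)-P_1(\mu+\varepsilon)\big)-\int_{|s|>\varepsilon}\frac{P_1(\mu+s)}s\,ds .$$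
As $\varepsilon\to0$ the boundary term tends to $0$, so $\int\log|2(\mu-p)|P(p)\,dp=-\mathrm{p.v.}\!\int\frac{P_1(\mu+s)}s\,ds$. By Fubini,
$$\int_{\varepsilon<|s|<R}\frac{P_1(\mu+s)}s\,ds=\int b_1(t)e^{it\mu}\Big(\int_{\varepsilon<|s|<R}\frac{e^{its}}s\,ds\Big)dt,$$
and the inner integral equals $2i\operatorname{sgn}(t)\int_{|t|\varepsilon}^{|t|R}\frac{\sin x}x\,dx$. This is bounded by an absolute constant, and it tends to $i\pi\operatorname{sgn}(t)$ as $R\to\infty$, $\varepsilon\to0$, because $\int_0^\infty\frac{\sin x}x\,dx=\frac\pi2$. Dominated convergence gives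
$$\int\log|2(\mu-p)|\,P(p)\,dp=-\int b_1(t)e^{it\mu}\,i\pi\operatorname{sgn}(t)\,dt=-\pi\int\frac{b(t)}{|t|}e^{it\mu}\,dt=\pi\int|t|\,a(t\omega)e^{it\mu}\,dt .$$

Now take $\mu=\mu_j(\theta)$, multiply by $2\pi$ and sum over $j$. The integral over $w$ may be done in $q$ first, by the absolute integrability of Step 1, so
$$\int\sum_j\log\big|2(\mu_j(\theta)-w\cdot\omega)\big|\,\Delta\psi(w)\,dA(w)=2\pi^2\int_{\mathbb R}|t|\,a(t\omega)\operatorname{tr}e^{itA_\theta}\,dt .$$
Average over $\theta$, using Fubini (Step 1 again) and (8). Here $tA_\theta=\xi\cdot\mathbf A$ with $\xi=t\omega$, and in polar coordinates the half-lines $t>0$, and likewise the half-lines $t<0$, cover the plane once with $d\xi=|t|\,dt\,d\theta$. Hence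
$$\int L\,\Delta\psi\,dA=\frac1{2\pi}\cdot2\pi^2\cdot2\int_{\mathbb R^2}a(\xi)\operatorname{tr}e^{i\xi\cdot\mathbf A}\,d\xi=2\pi\int_{\mathbb R^2}a(\xi)\operatorname{tr}e^{i\xi\cdot\mathbf A}\,d\xi. \tag{12}$$

**Step 3c: conclusion of (10).** Here we compare (11) and (12). Their difference is
$$\int G\,\Delta\psi\,dA=2\pi\int a(\xi)\Big[\operatorname{tr}e^{i\xi\cdot\mathbf A}-\sum_je^{i\xi\cdot z_j}\Big]d\xi .$$
Since $G\in L^1$, Fubini rewrites the left side as $\int a(\xi)\big[\int G(w)(-|\xi|^2)e^{i\xi\cdot w}dA(w)\big]d\xi$. As $a\in C_c^\infty(\mathbb R^2\setminus\{0\})$ is arbitrary and both sides of (10) are continuous in $\xi$, (10) holds for $\xi\ne0$, and by continuity for all $\xi$.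

**Step 4: from plane waves to polynomials.** This step extracts (6) from (10) by Taylor expansion. Replace $\xi$ by $s\xi$ in (10). Because $G$ is integrable with compact support, we may expand under the integral, and both sides are power series in $s$ converging everywhere. Since $-|s\xi|^2e^{is\xi\cdot w}=\Delta_we^{is\xi\cdot w}$, the coefficients of $s^k$ give
$$\frac{i^k}{k!}\cdot\frac1{2\pi}\int G(w)\,\Delta_w(\xi\cdot w)^k\,dA(w)=\frac{i^k}{k!}\Big[\operatorname{tr}(\xi\cdot\mathbf A)^k-\sum_j(\xi\cdot z_j)^k\Big].$$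
By (1), this is (6) for $f(\lambda)=(\xi\cdot\lambda)^k$. For fixed $k$ these $f$ span the homogeneous polynomials of degree $k$: for $k+1$ distinct reals $s_i$, the coefficients of the polynomials $(\lambda_1+s_i\lambda_2)^k$ in the basis $\binom km\lambda_1^{k-m}\lambda_2^m$ form a Vandermonde matrix, which is invertible. By linearity (6) holds for all polynomials.

**Step 5: the integral of $G$.** It remains to identify the total mass. Take $f=|\lambda|^2$ in (6): the left side is $\|Z\|_2^2$, by Section 4, and $\Delta f=4$, so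
$$\|Z\|_2^2=\sum_j|z_j|^2+\frac2\pi\int G\,dA .$$
By Section 4 the difference $\|Z\|_2^2-\sum_j|z_j|^2$ is zero if and only if $A_1A_2=A_2A_1$. This proves Theorem 1. $\blacksquare$

## 7. Subharmonicity of the joint characteristic polynomial

By (6), the property of $f$ that controls $\operatorname{tr}W_{\mathbf A}$ is the sign of $\Delta f$. Test it on $c_{\mathbf A}$. For commuting pairs $c_{\mathbf A}=|p(z)|^2$ with $p(z)=\prod_j(z-z_j)$, so $\Delta c_{\mathbf A}=4|p'(z)|^2\ge0$. For the $2\times2$ pair of Section 2, put $\beta=b^2-a^2$; then (2) is $c_{\mathbf A}=|z^2+\beta|^2+4a^2b^2$, so $\Delta c_{\mathbf A}=16|z|^2\ge0$. In general $c_{\mathbf A}$ need not have this shape, but its logarithm is subharmonic where it is finite.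

**Theorem 2.** $c_{\mathbf A}\ge0$ and $\Delta c_{\mathbf A}\ge0$ on $\mathbb R^2$, and $\Delta c_{\mathbf A}>0$ almost everywhere.

*Proof.* Let $D_j=A_j-\lambda_jI$ and $Q=D_1^2+D_2^2$. Then $Q$ is positive semidefinite, so $c_{\mathbf A}=\det Q\ge0$.

**Step 1: points with $c_{\mathbf A}(\lambda)>0$.** We show $\Delta\log c_{\mathbf A}\ge0$ there by writing it as a sum of squares. At such a point $Q$ is invertible, $\partial_jQ=-2D_j$ and $\partial_j^2Q=2I$. From $\partial_j\log\det Q=\operatorname{tr}Q^{-1}\partial_jQ$ and $\partial_jQ^{-1}=-Q^{-1}(\partial_jQ)Q^{-1}$,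
$$\Delta\log c_{\mathbf A}=\sum_{j=1}^2\big(2\operatorname{tr}Q^{-1}-4\operatorname{tr}Q^{-1}D_jQ^{-1}D_j\big).$$
Now $\operatorname{tr}Q^{-1}=\operatorname{tr}Q^{-2}Q=\sum_j\operatorname{tr}Q^{-2}D_j^2$, so the first terms add up to $4\operatorname{tr}Q^{-1}=4\sum_j\operatorname{tr}Q^{-2}D_j^2$. For Hermitian $P$ and $D$,
$$\|[P,D]\|_2^2=\operatorname{tr}(DP-PD)(PD-DP)=2\operatorname{tr}P^2D^2-2\operatorname{tr}PDPD .$$
With $P=Q^{-1}$ we get
$$\Delta\log c_{\mathbf A}=4\sum_{j=1}^2\big(\operatorname{tr}Q^{-2}D_j^2-\operatorname{tr}Q^{-1}D_jQ^{-1}D_j\big)=2\sum_{j=1}^2\big\|[Q^{-1},D_j]\big\|_2^2\ge0,$$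
and therefore $\Delta c_{\mathbf A}=c_{\mathbf A}\,\Delta\log c_{\mathbf A}+|\nabla c_{\mathbf A}|^2/c_{\mathbf A}\ge0$.

**Step 2: points with $c_{\mathbf A}(\lambda)=0$.** Here $\log c_{\mathbf A}$ is not available, but $c_{\mathbf A}\ge0$ has a minimum, so its Hessian is positive semidefinite and its trace $\Delta c_{\mathbf A}$ is $\ge0$.

**Step 3: strictness almost everywhere.** It suffices that the polynomial $\Delta c_{\mathbf A}$ is not identically zero, since a nonzero polynomial has a null zero set. We have $Q=|\lambda|^2I-2(\lambda_1A_1+\lambda_2A_2)+A_1^2+A_2^2$, so the top-degree part of $c_{\mathbf A}$ is $|\lambda|^{2n}$, and that of $\Delta c_{\mathbf A}$ is $4n^2|\lambda|^{2n-2}\not\equiv0$. $\blacksquare$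

## 8. Strict positivity of the trace for noncommuting pairs

**Theorem 3.** If $A_1A_2\ne A_2A_1$, then $\operatorname{tr}W_{\mathbf A}(c_{\mathbf A})>0$. Hence $W_{\mathbf A}(c_{\mathbf A})=0\iff A_1A_2=A_2A_1$.

*Proof.* By Theorem 1,
$$\operatorname{tr}W_{\mathbf A}(c_{\mathbf A})=\sum_jc_{\mathbf A}(z_j)+\frac1{2\pi}\int G\,\Delta c_{\mathbf A}\,dA,$$
and all terms on the right are $\ge0$ by Theorems 1 and 2. If $A_1A_2\ne A_2A_1$, then $\int G\,dA>0$ by Theorem 1, so $G>0$ on a set of positive measure. On almost all of that set $\Delta c_{\mathbf A}>0$, so the integral is strictly positive. Hence $\operatorname{tr}W_{\mathbf A}(c_{\mathbf A})>0$, and in particular $W_{\mathbf A}(c_{\mathbf A})\ne0$. The converse, $W_{\mathbf A}(c_{\mathbf A})=0$ for commuting pairs, was shown in Section 1. $\blacksquare$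

So the conjecture is true for every $n$. Note that the values $c_{\mathbf A}(z_j)$ are taken at eigenvalues of the possibly non-normal matrix $Z$, where $c_{\mathbf A}$ need not vanish: for $(\sigma_1,\sigma_2)$ we have $z_1=z_2=0$ and $c_{\mathbf A}(0)=4$. Only their sign was used.

## 9. Subharmonic polynomials and two different pairs

**Theorem 4.**

(a) If $f$ is a real polynomial with $\Delta f\ge0$, then $\operatorname{tr}W_{\mathbf A}(f)\ge\sum_jf(z_j)$ for every self-adjoint pair $\mathbf A$. If moreover $\Delta f\not\equiv0$, equality holds if and only if $A_1A_2=A_2A_1$. Identity (6) also holds for all Schwartz functions $f$.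

(b) Fix $n\ge2$. If a real polynomial $f$ satisfies $\operatorname{tr}W_{\mathbf A}(f)\ge\sum_jf(z_j)$ for all self-adjoint pairs of $n\times n$ matrices, then $\Delta f\ge0$.

(c) Let $\mathbf A$ and $\mathbf B$ be self-adjoint pairs of sizes $n$ and $m$, with $n,m\ge1$ arbitrary. Then $\operatorname{tr}W_{\mathbf A}(c_{\mathbf B})\ge0$, and the following are equivalent: (i) $\operatorname{tr}W_{\mathbf A}(c_{\mathbf B})=0$; (ii) $W_{\mathbf A}(c_{\mathbf B})=0$; (iii) $A_1A_2=A_2A_1$, and every joint eigenvalue of $\mathbf A$ is a joint eigenvalue of $\mathbf B$, that is, has a common eigenvector for $B_1,B_2$.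

(d) For $n=2$: $\operatorname{tr}W_{\mathbf A}(c_{\mathbf A})=\frac53\|[A_1,A_2]\|_2^2$.

**Proof of (a).** The inequality is immediate from (6) and $G\ge0$. If $\Delta f\not\equiv0$, then $\Delta f>0$ almost everywhere, because it is a nonnegative, nonzero polynomial. Equality then forces $G=0$ almost everywhere, hence $\int G\,dA=0$, hence commutativity by Theorem 1. Conversely, commutativity gives $\int G\,dA=0$, so $G=0$ almost everywhere and equality holds.

For Schwartz $f$, multiply (10) by $\frac1{2\pi}\widehat f(\xi)$ and integrate over $\xi$. Everything converges absolutely, since $\widehat f$ is Schwartz, $|\operatorname{tr}e^{i\xi\cdot\mathbf A}|\le n$ and $G\in L^1$. On the right we get $\operatorname{tr}W_{\mathbf A}(f)-\sum_jf(z_j)$, by the definition of $W_{\mathbf A}$ and Fourier inversion. On the left, $\frac1{2\pi}\int\widehat f(\xi)(-|\xi|^2)e^{i\xi\cdot w}d\xi=\Delta f(w)$ turns the expression into $\frac1{2\pi}\int G\,\Delta f\,dA$. $\blacksquare$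

**Proof of (b).** We concentrate $G$ near a point where $\Delta f$ is negative. Suppose $\Delta f(w)<0$ for some $w$. For $\varepsilon>0$ let $A_j=w_jI+\varepsilon(\sigma_j\oplus0_{n-2})$. Since $\sigma_1+i\sigma_2=\begin{pmatrix}0&2\\0&0\end{pmatrix}$, we have $Z-wI=2\varepsilon E_{12}$, where $E_{12}$ is the matrix unit. So all $z_j$ equal $w$, and $\|Z-wI\|=2\varepsilon$. By (9), $G$ vanishes for $|v-w|>2\varepsilon$. Choose $\varepsilon$ so small that $\Delta f<0$ on $|v-w|\le2\varepsilon$. Since $Z$ is not normal, $\int G\,dA>0$, and (6) gives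
$$\operatorname{tr}W_{\mathbf A}(f)-\sum_jf(z_j)=\frac1{2\pi}\int G\,\Delta f\,dA<0,$$
a contradiction. $\blacksquare$

**Proof of (c).** Theorem 2 applied to $\mathbf B$ shows that $f=c_{\mathbf B}$ satisfies $f\ge0$, $\Delta f\ge0$, and $\Delta f>0$ almost everywhere. By (6) for $\mathbf A$,
$$\operatorname{tr}W_{\mathbf A}(c_{\mathbf B})=\sum_jc_{\mathbf B}(z_j)+\frac1{2\pi}\int G_{\mathbf A}\,\Delta c_{\mathbf B}\,dA\ge0 .$$

(i)$\Rightarrow$(iii): If the trace is $0$, every term on the right is $0$. Then $G_{\mathbf A}=0$ almost everywhere, so $A_1,A_2$ commute by Theorem 1, and the $z_j$ are the joint eigenvalues of $\mathbf A$. Also $c_{\mathbf B}(z_j)=0$, so with $\lambda=z_j$ the matrix $(B_1-\lambda_1)^2+(B_2-\lambda_2)^2$ is singular, and there is $v\ne0$ with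
$$0=\big\langle\big((B_1-\lambda_1)^2+(B_2-\lambda_2)^2\big)v,v\big\rangle=\sum_k\|(B_k-\lambda_k)v\|^2 .$$
Thus $v$ is a common eigenvector, and $z_j$ is a joint eigenvalue of $\mathbf B$.

(iii)$\Rightarrow$(ii): In a joint eigenbasis $W_{\mathbf A}(c_{\mathbf B})=\operatorname{diag}(c_{\mathbf B}(z_j))$. If $v\ne0$ is a common eigenvector of $B_1,B_2$ for $\lambda=z_j$, then $(B_1-\lambda_1)^2+(B_2-\lambda_2)^2$ kills $v$, so $c_{\mathbf B}(z_j)=0$. Hence $W_{\mathbf A}(c_{\mathbf B})=0$. The implication (ii)$\Rightarrow$(i) is trivial. $\blacksquare$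

**Proof of (d).** This is (4): the reduction of Section 2 brings every $2\times2$ pair to $(a\sigma_1,b\sigma_2)$ without changing $\operatorname{tr}W_{\mathbf A}(c_{\mathbf A})$ or $\|[A_1,A_2]\|_2$, and for that pair the two quantities are $\frac{40}3a^2b^2$ and $\sqrt8\,ab$. $\blacksquare$
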